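# Unique representability over $\mathrm{GF}(q)$ forced by a projective-plane minor

## 1. The uniqueness theorem for matroids with a large planar minor

Let $q=p^h$ be a prime power with $p$ prime, and let $F=\mathrm{GF}(q)$. Write $\mathrm{PG}(k,q)$ for the rank-$(k+1)$ projective geometry over $F$. Two $F$-representations of a matroid $M$, that is, two matrices over $F$ with columns labelled by $E(M)$ and column matroid $M$, are *equivalent* if one is obtained from the other by elementary row operations, scaling columns by nonzero scalars, applying an automorphism of $F$ to all entries, and adding or deleting zero rows. The matroid $M$ is *uniquely $\mathrm{GF}(q)$-representable* if any two of its $F$-representations are equivalent.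

Let $\mathcal N$ be the class of matroids isomorphic to $\mathrm{PG}(2,q)\backslash X$ for some set $X$ of at most $q-1$ points. Let $\mathcal S$ be the class of 3-connected $F$-representable matroids that have a minor in $\mathcal N$.

**Theorem 1.** Every $M\in\mathcal S$ is uniquely $\mathrm{GF}(q)$-representable. In particular, every 3-connected $\mathrm{GF}(q)$-representable matroid with a $\mathrm{PG}(2,q)$-minor is uniquely $\mathrm{GF}(q)$-representable.

The second sentence answers a question with the following background (the source of the problem is "Journal of Combinatorial Theory", https://core.ac.uk/download/pdf/82778524.pdf). It is known that a 3-connected $\mathrm{GF}(q)$-representable matroid with a $\mathrm{PG}(q,q)$-minor is uniquely representable. On the other side, Oxley, Vertigan and Whittle showed that for each $q>5$ there is no bound on the number of inequivalent $\mathrm{GF}(q)$-representations of 3-connected matroids. The question was whether a plane, $\mathrm{PG}(2,q)$, already forces uniqueness. Theorem 1 says that it does, and that one may even remove up to $q-1$ points from the plane.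

In plain words: $M$ may have large rank and many inequivalent ways to be coordinatized could be conceivable. But as soon as somewhere inside $M$, after deleting and contracting, we see a nearly full projective plane, the coordinates of all of $M$ are forced.

The class $\mathcal N$ has a convenient second description. Since $|\mathrm{PG}(2,q)|=q^2+q+1$, removing at most $q-1$ points leaves at least $q^2+2$ points. Conversely a simple rank-3 $F$-representable matroid is the restriction of $\mathrm{PG}(2,q)$ to a set of points. So $\mathcal N$ consists exactly of the simple rank-3 $F$-representable matroids with at least $q^2+2$ elements. For $q=3$ these are the restrictions of the 13-point plane to 11, 12 or 13 points.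

The proof also gives the following complements, proved in Section 9. The terms *strictly equivalent* and *induced* are defined in Section 2.

**Theorem 2.**

1. If $M\in\mathcal S$, then two representations of $M$ that induce strictly equivalent representations on some minor $L\in\mathcal S$ (for example $L\in\mathcal N$) are strictly equivalent; and $M$ has exactly $h$ strict equivalence classes of representations.
2. For $k\ge 1$, the statement "every 3-connected $\mathrm{GF}(q)$-representable matroid with a $\mathrm{PG}(k,q)$-minor is uniquely representable" holds if and only if $k\ge2$ or $q\le4$.
3. For $q\ge5$, the bound "$q^2+2$ points" in the definition of $\mathcal N$ cannot be replaced by "$2q+2$ points".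

We shall use these published theorems: the fundamental theorem of projective geometry; the theorem of Brylawski and Lucas that binary matroids are uniquely representable over $\mathrm{GF}(2)$; and Seymour's Splitter Theorem in the form of Oxley, *Matroid Theory*, 2nd ed., Cor. 12.2.1, stated in Section 3. For part 2 of Theorem 2 only, we also use Brylawski–Lucas for $q=3$ and Kahn's theorem that 3-connected quaternary matroids are uniquely $\mathrm{GF}(4)$-representable.

For $q=2$, Theorem 1 is immediate from Brylawski–Lucas. **From now on, until the end of Section 8, $q\ge3$.**

## 2. Strict equivalence, induced representations, duality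

All representations are taken with full row rank.

**Definition.** Two representations are *strictly equivalent*, written $A\sim A'$, if they differ by row operations and nonzero column scalings. If $\sigma$ is an automorphism of $F$, then $\sigma(A)$ is $A$ with $\sigma$ applied to every entry.

So $A$ and $A'$ are equivalent if and only if $A'\sim\sigma(A)$ for some $\sigma$.

*Example.* Over $\mathrm{GF}(4)=\{0,1,\omega,\omega^2\}$, consider the columns $(1,0),(0,1),(1,1),(1,\omega)$ and the columns $(1,0),(0,1),(1,1),(1,\omega^2)$. Both represent $U_{2,4}$. The automorphism $a\mapsto a^2$ carries one to the other, so they are equivalent. They are not strictly equivalent: a linear map that fixes the points $(1,0),(0,1),(1,1)$ is a scalar, so it cannot move $(1,\omega)$ to a multiple of $(1,\omega^2)$.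

**Definition.** A minor $L=M/C\backslash D$ is always given together with the pair $(C,D)$. If $A$ represents $M$ in the space $V$, the *induced* representation $A_L$ consists of the images of the vectors of $E-(C\cup D)$ in $V/\langle C\rangle$, inside the subspace that they span. It is well defined up to $\sim$.

*Example.* If $y\mapsto(0,1)\in F^3\times F$ and the other elements are $p\mapsto (p,f(p))$, then contracting $y$ induces $p\mapsto p\in F^3$. All information about $f$ is lost.

Strictly equivalent representations induce strictly equivalent ones, and $\sigma(A)_L\sim\sigma(A_L)$.

*Duality.* View a representation as its row space $R\le F^E$. Then $R^\perp$ represents $M^*$. Column scaling by a diagonal matrix $\Delta$ replaces $R$ by $R\Delta$, and $(R\Delta)^\perp=R^\perp\Delta^{-1}$. Deletion restricts the vectors of $R$ to fewer coordinates; contraction of $C$ keeps the vectors that vanish on $C$ and then restricts; these two operations are exchanged by $\perp$. So strict equivalence and induced representations are compatible with matroid duality.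

**Definition.** Let $\mathcal T$ be a class of matroids. A matroid $K$ has *property $(*)$ for $\mathcal T$* if two representations $B,B'$ of $K$ are strictly equivalent whenever $B_L\sim B'_L$ for some minor $L\in\mathcal T$ of $K$.

*Example.* Property $(*)$ is a real restriction. Over $\mathrm{GF}(5)$ take $K=U_{2,5}$, with one representation $(1,0),(0,1),(1,1),(1,2),(1,3)$, and the other obtained by changing the last column to $(1,4)$. They agree on the minor $U_{2,4}$ given by the first four columns. They are not strictly equivalent, because a linear map fixing the first three points is a scalar. So $(*)$ fails for any class that contains $U_{2,4}$.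

We call two vectors parallel, $u\parallel v$, if both are nonzero and they span the same line through $0$.

## 3. Connectivity facts

Write $\lambda_M(A)=r(A)+r(E-A)-r(M)=r(A)+r^*(A)-|A|$. A partition $(A,B)$ of $E(M)$ is a *$k$-separation* if $|A|,|B|\ge k$ and $\lambda_M(A)\le k-1$; $M$ is 3-connected if it has no $k$-separation with $k\le2$. The function $\lambda$ is invariant under duality and does not increase when we pass to minors. Recall also that the cocircuits of $M/C$ are the cocircuits of $M$ that avoid $C$, and the cocircuits of $M\backslash D$ are the minimal nonempty sets of the form $C^*-D$ with $C^*$ a cocircuit of $M$.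

A 3-connected matroid with at least 4 elements has no circuits or cocircuits of size at most 2: such a set $A$ would have $\lambda(A)\le |A|-1$ and at least $|A|$ elements outside it. We use this constantly.

**Fact 1.** If $K\backslash x$ is 3-connected with at least 4 elements, and $x$ is not a loop, not a coloop and not in a parallel pair of $K$, then $K$ is 3-connected. Dually, if $K/x$ is 3-connected with at least 4 elements, and $x$ is not a loop, not a coloop and not in a series pair of $K$, then $K$ is 3-connected.

*Proof.* The second statement is the dual of the first. Let $(A,B)$ be a $k$-separation of $K$ with $k\le 2$ and $x\in A$. Then $\lambda_{K\backslash x}(A-x)\le k-1$ and $|B|\ge k$, so 3-connectedness of $K\backslash x$ gives $|A-x|<k$, hence $|A|=k$. If $k=1$, then $A=\{x\}$ with $\lambda_K(A)=0$, so $x$ is a loop or a coloop, which is excluded. If $k=2$, let $A=\{x,a\}$. From $r(A)+r^*(A)\le 3$ we get $r(A)\le1$ or $r^*(A)\le 1$. In the first case $x$ is a loop, or $a$ is a loop, or $x$ and $a$ are parallel; the middle possibility is excluded because $K\backslash x$ has no loops. In the second case, since $x$ is not a coloop, either $a$ is a coloop of $K$ or $\{x,a\}$ is a series pair,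 so $a$ is a coloop of $K\backslash x$, which is excluded. $\square$

**Fact 2.** If vectors $u$ spanning a space represent a connected matroid with at least two elements, and $\theta$ is a linear map with $\theta u=c_uu$ for all of them, then all $c_u$ are equal and $\theta$ is a scalar.

*Proof.* Such a matroid has no loops. Let $\sum_{u\in C}\alpha_uu=0$ be the dependency of a circuit $C$, with all $\alpha_u\ne0$. Applying $\theta$ gives $\sum\alpha_uc_uu=0$. The dependency of a circuit is unique up to a scalar, so $c_u$ is constant on $C$. Any two elements of a connected matroid lie in a common circuit, so $c_u$ is constant overall. The vectors span, so $\theta$ is a scalar. $\square$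

**Fact 3.** Members of $\mathcal N$ are 3-connected, have at least $11$ elements and are neither wheels nor whirls. If $E\subseteq\mathrm{PG}(2,q)$ and $|E|\ge q^2+2$, then every line contains at least 2 points of $E$.

*Proof.* Let $(A,B)$ be a $k$-separation with $k\le2$ of a member with ground set $E$. If $k=1$, then $r(A)+r(B)=3$ with both ranks positive, so $E$ is covered by a point and a line. If $k=2$, then both sides have at least two points, hence rank at least 2, and $r(A)+r(B)\le4$, so $E$ is covered by two lines. Either way $|E|\le 2q+1<q^2+2$, a contradiction. The number of elements is at least $q^2+2\ge11$, while rank-3 wheels and whirls have 6 elements. Finally a line has $q+1$ points, of which at most $q-1$ are missing from $E$. $\square$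

The class $\mathcal S$ is closed under isomorphism and *upward closed*: a 3-connected $F$-representable matroid with a minor in $\mathcal S$ is in $\mathcal S$. By Fact 3, $\mathcal N\subseteq\mathcal S$.

**Splitter Theorem.** If $N$ is a minor of $M$, both are 3-connected, $|E(N)|\ge4$ and $N$ is neither a wheel nor a whirl, then there are 3-connected matroids $M_0\cong N,M_1,\dots,M_n=M$ such that each $M_i$ is a single-element deletion or contraction of $M_{i+1}$.

**Fact 4.** If $K\in\mathcal S-\mathcal N$, then there is $z\in E(K)$ with $K\backslash z\in\mathcal S$ or $K/z\in\mathcal S$.

*Proof.* Let $N\in\mathcal N$ be a minor of $K$. By Fact 3 the Splitter Theorem applies. As $K\notin\mathcal N$, the chain has $n\ge1$. The matroid $M_{n-1}$ is 3-connected, $F$-representable and has a minor $M_0\cong N$, so $M_{n-1}\in\mathcal S$; it is $K\backslash z$ or $K/z$. $\square$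

## 4. Lines, planes, and planes with a few points missing

**A line is not enough.** The matroid $\mathrm{PG}(1,q)=U_{2,q+1}$ is 3-connected, and a representation of it, up to strict equivalence, is a bijection from the $q+1$ elements to the $q+1$ points of the line, modulo linear maps. For $q=5$ there are $6!$ bijections, and $\mathrm{P\Gamma L}(2,5)$ has order $5\cdot 24=120$ and acts freely on them. So there are $720/120=6$ inequivalent representations.

**The full plane.** For $\mathrm{PG}(2,q)$, a second representation is a bijection of the points that preserves collinearity. By the fundamental theorem of projective geometry it is induced by a semilinear map. So $\mathrm{PG}(2,q)$ is uniquely representable.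

**One point missing.** Let $E$ be the plane without a point $x$, and let $\varphi:E\to\mathrm{PG}(2,q)$ be rank-preserving and injective; it misses exactly one point $z$. A line through $x$ has $q$ points in $E$. They are sent to $q$ points of some line, and the remaining point of that line is not in $\varphi(E)$, because a point $p\in E$ with $\varphi(p)$ on that line is on the original line. So the remaining point is $z$, and setting $\varphi(x)=z$ extends $\varphi$ to a collineation. With more points missing, one must decide which missing image belongs to which missing point. A count does that.

**Lemma 3.** Each $N\in\mathcal N$ is uniquely representable.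

*Proof.* Let $N=\mathrm{PG}(2,q)|E$, let $X$ be the complement of $E$, and let $t=|X|\le q-1$. Another representation is a rank-preserving injection $\varphi:E\to\mathrm{PG}(2,q)$. Let $Z$ be the complement of $\varphi(E)$.

**Step 1: map the lines.** For a line $\ell$, the set $\ell\cap E$ has at least two points, so $\varphi(\ell\cap E)$ spans a line $\hat\varphi(\ell)$. For $p\in E$ we have
$$p\in\ell\iff\varphi(p)\in\hat\varphi(\ell),$$
because both sides say that $(\ell\cap E)\cup\{p\}$ has rank 2. If $\ell\ne\ell'$, then $(\ell\cup\ell')\cap E$ has rank 3, so $\hat\varphi(\ell)\ne\hat\varphi(\ell')$. Hence $\hat\varphi$ is a bijection on the set of lines. Also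
$$|\hat\varphi(\ell)\cap Z|=q+1-|\ell\cap E|=|\ell\cap X|.$$

**Step 2: find the image of a missing point.** Let $x\in X$. If $\ell_1\neq\ell_2$ are lines through $x$, then $\hat\varphi(\ell_1)\cap\hat\varphi(\ell_2)$ is a point of $Z$: were it $\varphi(p)$ with $p\in E$, then $p\in\ell_1\cap\ell_2=\{x\}$, but $x\notin E$. Now
$$\sum_{\ell\ni x}|\ell\cap X|=(q+1)+(t-1)<2(q+1),$$
since $x$ is counted on each of the $q+1$ lines and every other point of $X$ once. So some line $\ell_0$ through $x$ has $\ell_0\cap X=\{x\}$, and $\hat\varphi(\ell_0)\cap Z$ is a single point $z_x$. Every other $\hat\varphi(\ell)$ with $\ell\ni x$ meets $\hat\varphi(\ell_0)$ in a point of $Z$, which must be $z_x$. Put $\varphi(x)=z_x$.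

**Step 3: check that the extension is a collineation.** The $q+1$ lines through $x$ have distinct images, all through $z_x$, so by counting they map onto all lines through $z_x$. The same holds for points of $E$. Since $\hat\varphi$ is a bijection on lines, we get $P\in\ell\iff\varphi(P)\in\hat\varphi(\ell)$ for all points $P$ and lines $\ell$. If $\varphi(P)=\varphi(P')$, then $P$ and $P'$ lie on the same lines, so $P=P'$. Thus $\varphi$ is a collineation, hence induced by a semilinear map, and the two representations are equivalent. $\square$

The plane also pins down the field automorphism.

**Lemma 4.** If $L\in\mathcal S$ has a representation $B$ with $\sigma(B)\sim B$, then $\sigma=1$.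

*Proof.* Pass to a minor in $\mathcal N$. There we have a point set $E\subseteq\mathrm{PG}(2,q)$ with $|E|\ge q^2+2$ and an invertible linear map $\theta$ such that $u\mapsto\theta\sigma(u)$ fixes every point of $E$. Every line has at least two points of $E$, so this semilinear map fixes every line, and hence every point. From $e_1,e_2,e_1+e_2$ we get $\theta e_1=ce_1$ and $\theta e_2=ce_2$ with the same $c\ne0$. Then $e_1+ae_2$ is sent to $c(e_1+\sigma(a)e_2)$, which is parallel to $e_1+ae_2$. So $\sigma(a)=a$ for all $a\in F$. $\square$

**Corollary 5.** If $K\in\mathcal S$ is uniquely representable, then $K$ has property $(*)$ for $\mathcal S$.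

*Proof.* Let $B_L\sim B'_L$ with $L\in\mathcal S$ a minor of $K$. By unique representability $B'\sim\sigma(B)$ for some $\sigma$. So $B_L\sim B'_L\sim\sigma(B_L)$, and $\sigma=1$ by Lemma 4. $\square$

Corollary 5 is what makes induction usable: if uniqueness holds for smaller members of $\mathcal S$, then for them agreement on a small part already implies agreement.

## 5. A point that slides along a line

Here is the induction one tries first. Let $M\in\mathcal S$ be a minimal counterexample, $M\notin\mathcal N$ by Lemma 3. Fact 4 gives $x$ with $M\backslash x\in\mathcal S$ or $M/x\in\mathcal S$. Take the first case. By minimality $M\backslash x$ is uniquely representable, so, given two representations $A,A'$ of $M$, we can apply an automorphism to $A'$ and then assume that $A$ and $A'$ agree on all elements except $x$. Say $x\mapsto v$ in $A$ and $x\mapsto v'$ in $A'$. We want $v\parallel v'$.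

Remove a second element $e$. If $M\backslash x\backslash e\in\mathcal S$, all is well: $M\backslash e$ is a smaller member of $\mathcal S$, the two representations agree on $M\backslash e\backslash x$, and property $(*)$ for $M\backslash e$ gives $v\parallel v'$. But Fact 4 may give only $M\backslash x/e\in\mathcal S$. Then the same argument in $M/e$ shows only that $v$ and $v'$ become parallel *modulo $e$*, so that $v'=\alpha v+\beta e$. The argument stops exactly here. The point $x$ may slide along the line through $v$ and $e$, and the contraction of $e$ does not see it.

The simplest instance is this: $e=(0,1)\in F^3\times F$, the other elements of $M\backslash x$ are $p\mapsto(p,\phi(p))$, and $x\mapsto (p_0,b)$. In $M/e$ the element $x$ becomes parallel to $p_0$ whatever $b$ is.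

Two things are needed to get past this point.

First, **contract $x$ itself**. Put $\Lambda=\langle v,v'\rangle$, and suppose that we know two elements $e,f$ in $\Lambda$. The representations of $M/x\backslash e$ induced by $A$ and $A'$ live in different quotients, $V/\langle v\rangle$ and $V/\langle v'\rangle$. If we contract $f$ as well, both become the same quotient $V/\Lambda$. So the two representations of the smaller matroid $M/x\backslash e$ agree on a minor, and $(*)$ forces them to be strictly equivalent. Writing this out gives a linear equation that rules out $v\ne v'$. This is Section 7.

Second, we need the bottom of the induction, where the minor in $\mathcal N$ has been reached and there is no further element $f$ to remove within $\mathcal S$. There one must know all ways to lift a planar set of points to rank 4 with the same matroid. We begin with that.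

## 6. Lifting a planar point set to rank four

Let $E\subseteq\mathrm{PG}(2,q)$ with $|E|\ge q^2+2$, and let each point be given by a vector $p\in F^3$. For $f:E\to F$ let $M_f$ be the matroid on $E\cup\{y\}$ represented in $F^4=F^3\times F$ by
$$p\mapsto(p,f(p)),\qquad y\mapsto(0,1).$$
Call $f$ *linear* if it is the restriction of a linear functional on $F^3$. Adding a linear function to $f$, or multiplying $f$ by $c\neq0$, does not change $M_f$ and gives a strictly equivalent representation: both are row operations, followed in the second case by a rescaling of $y$. If the representative vector $p$ is multiplied by a scalar, we multiply $f(p)$ by the same scalar; this is a column scaling.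

*A case by hand.* Let $E=\mathrm{PG}(2,q)$, let $f(p)=f(p')=1$ for two points, and let $f=0$ elsewhere. Suppose that $M_g=M_f$ and that $g$ has been normalized to vanish where $f$ does. The point $d=p-p'$ of the line $pp'$ has $f(d)=0$, and $(p,1)-(p',1)=(d,0)$, so $\{p,p',d\}$ is dependent in $M_f$. It must be dependent in $M_g$, which forces $g(p)=g(p')$. So zeros of $f$ on the line $pp'$ can lock the values of $g$ at $p$ and $p'$ together. When $d$ is not a zero, a pair of zeros on a line through $d$ can do the same. The proof below counts how often both mechanisms can fail.

**Lemma 6.** If $M_f=M_g$ and $f$ is not linear, then $g=cf+\ell$ with $c\ne0$ and $\ell$ linear.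

*Proof.* **Step 1: normalize so that $f$ has many zeros and $g$ has the same zeros.** Take distinct $p_0,p_1\in E$. Exactly $q$ linear functionals agree with $f$ at $p_0$ and $p_1$. For each $p\in E$ off the line $p_0p_1$, the vectors $p_0,p_1,p$ form a basis, so exactly one of these functionals also agrees with $f$ at $p$. There are at least
$$q^2+2-(q+1)=q^2-q+1>q(q-1)$$
such points, so some functional $\ell$ agrees with $f$ on at least $q$ of them, hence on at least $q+2$ points of $E$. Replace $f$ by $f-\ell$. Now $S=\{p\in E:f(p)=0\}$ has $k:=|S|\ge q+2$ points. A line has only $q+1$ points, so $S$ spans $F^3$.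

In $M_f=M_g$ we have $r(S)=3$ and $r(S\cup\{p\})=4$ for each $p\in E-S$. So the vectors $(p,g(p))$, $p\in S$, span a 3-dimensional subspace of $F^4$ that projects onto $F^3$; it does not contain $(0,1)$, and is therefore the graph of a linear functional $\ell'$. Replace $g$ by $g-\ell'$. Then $g=0$ on $S$, and $g(p)\neq0$ for $p\in E':=E-S$. The set $E'$ is nonempty because $f$ is not linear. For $p\in E'$ scale the vector $p$ and its column so that $f(p)=1$, and write $g(p)=\rho(p)$. If $\rho$ is constant, say $\rho=c$, then $g=cf$ with $c\ne0$, and undoing the normalizations gives the lemma. So we have to show that $\rho$ is constant.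

**Step 2: if $\rho(p)\ne\rho(p')$, then almost all zeros not on the line $pp'$ are excluded.** Let $p,p'\in E'$ with $\rho(p)\neq\rho(p')$, let $L$ be the line $pp'$, and let $d=p-p'\ne0$. This is a point of $L$ different from $p$ and $p'$.

*The point $d$ is not in $S$.* Otherwise $\{p,p',d\}$ is dependent in $M_f$, because $(p,1)-(p',1)=(d,0)$. So it is dependent in $M_g$. The only dependency of $p,p',d$ in $F^3$, up to a scalar, is $p-p'-d=0$, so $\rho(p)-\rho(p')=0$, a contradiction.

*Every line through $d$ other than $L$ contains at most one point of $S$.* Suppose that $s,t\in S$ are distinct points on such a line. Then $d\in\langle s,t\rangle$ and $p\notin\langle s,t\rangle$. Since $(p,1)-(p',1)=(d,0)\in\langle(s,0),(t,0)\rangle$, the set $\{p,p',s,t\}$ is dependent in $M_f$, hence in $M_g$: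
$$\alpha(p,\rho(p))+\beta(p',\rho(p'))+\gamma(s,0)+\delta(t,0)=0$$
with coefficients not all zero. As $s,t$ are independent, $(\alpha,\beta)\ne(0,0)$. Modulo $\langle s,t\rangle$ we have $p\equiv p'\not\equiv0$, so $\alpha+\beta=0$ and $\alpha\neq 0$. The last coordinate gives $\alpha(\rho(p)-\rho(p'))=0$, so $\rho(p)=\rho(p')$, a contradiction.

The $q$ lines through $d$ other than $L$ cover all points off $L$. Hence at most $q$ points of $S$ lie off $L$. With $j:=k-q\ge2$ this gives
$$|S-L|\le q,\qquad |L\cap S|\ge j. \tag{1}$$

**Step 3: count $E'$ off one such line.** Suppose that $\rho(p)\ne\rho(p')$ for some $p,p'\in E'$, let $L$ be the line $pp'$ and $m=|L\cap S|$. By (1), $k-m\le q$ and $m\ge j$. As $p,p'\in L-S$, also $j\le q-1$.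

Let $p''\in E'-L$. Then $\rho(p'')\neq\rho(p)$ or $\rho(p'')\ne\rho(p')$. By (1) applied to that pair, $p''$ lies on a line $L'$ through $p$ or through $p'$ with $|L'\cap S|\ge j$, and $L'\ne L$ since $p''\notin L$.

Consider the lines $L'\ne L$ through $p$ with $|L'\cap S|\ge j$. They meet each other and $L$ only in $p\notin S$, so they use disjoint sets of at least $j$ points each among the $k-m\le q$ points of $S$ off $L$. There are at most $q/j$ of them, and each has at most $(q+1)-j-1=q-j$ points of $E'-\{p\}$. The same holds for $p'$. Therefore
$$|E'-L|\le2\cdot\frac qj\,(q-j)=\frac{2q^2}{j}-2q\le q^2-2q.$$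
On the other hand at most $q-1$ of the $q^2$ points off $L$ are missing from $E$, so
$$|E'-L|=|E-L|-(k-m)\ge\bigl(q^2-(q-1)\bigr)-q=q^2-2q+1.$$
This is a contradiction. So $\rho$ is constant. $\square$

In this proof the hypothesis $|E|\ge q^2+2$ is used twice, and each of the two counts wins by exactly one.

## 7. The descent lemma

We state the lemma for a general class $\mathcal T$, because we shall apply it both to $\mathcal S$ and, through duality, to the class of duals of members of $\mathcal S$.

**Lemma 7.** Let $\mathcal T$ be an isomorphism-closed, upward closed class of 3-connected $F$-representable matroids, each with at least 4 elements. Let $M\in\mathcal T$ be such that every $K\in\mathcal T$ with $|E(K)|<|E(M)|$ has property $(*)$ for $\mathcal T$. Let $M\backslash x\in\mathcal T$, and suppose that one of the following holds: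

- (b) $M\backslash x\backslash e\in\mathcal T$ for some $e$;
- (c) $M\backslash x/e\in\mathcal T$ and $M\backslash x/e/f\in\mathcal T$ for some $e,f$;
- (d) $M\backslash x/e\in\mathcal T$ and $M\backslash x/e\backslash f\in\mathcal T$ for some $e,f$.

Then any two representations $A,A'$ of $M$ that are strictly equivalent on $M\backslash x$ are strictly equivalent.

*Proof.* **Set-up.** Let $E=E(M)$ and $V=F^{r(M)}$. Both $M$ and $M\backslash x$ are 3-connected with at least 4 elements, so they have no circuits or cocircuits of size at most 2. In particular $x$ is not a coloop, so $E-x$ spans $V$ in both representations. After a row operation and column scalings on $A'$ we may assume that $A$ and $A'$ agree on $M\backslash x$. Identify each $u\in E-x$ with its vector in $V$, and let $x\mapsto v$ in $A$ and $x\mapsto v'$ in $A'$. These are nonzero. If $v\parallel v'$ we are done. **Suppose that $v$ and $v'$ are not parallel**, and put $\Lambda=\langle v,v'\rangle$, of dimension 2. We derive a contradiction in each of the cases (b), (c), (d).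

**Step (a): a contraction that stays in $\mathcal T$ puts the contracted element on the line $\Lambda$.** Claim: *if $y\in E-x$, $D\subseteq E-\{x,y\}$, $|D|\le1$ and $M\backslash x/y\backslash D\in\mathcal T$, then $y\in\Lambda$.*

Let $K=M/y\backslash D$. In $K$, $x$ is not a loop, since $x$ and $y$ are not parallel in $M$. It is not a coloop, since $\{x\}\cup D$ contains no cocircuit of $M$.

Suppose first that $x$ is parallel in $K$ to some $g$. Then $v$ and $v'$ are both parallel to $g$ in $V/\langle y\rangle$, because $A$ and $A'$ both represent $M$. So $v\parallel v'$ in $V/\langle y\rangle$.

Suppose next that $x$ is in no parallel pair of $K$. Then $K$ is 3-connected by Fact 1 applied to $K\backslash x=M\backslash x/y\backslash D$, so $K\in\mathcal T$ by upward closure, and $|E(K)|<|E(M)|$. The induced representations $A_K,A'_K$ in $V/\langle y\rangle$ agree on $K\backslash x\in\mathcal T$. By $(*)$ they are strictly equivalent, through a linear map $\theta$ with $\theta u=c_uu$ for the elements $u$ of $K\backslash x$ and $\theta v\parallel v'$ in $V/\langle y\rangle$. The elements of $K\backslash x$ span $V/\langle y\rangle$: the set $D$ contains no coloop of $M$, and $x$ is not a coloop of $K$. By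 Fact 2, $\theta$ is a scalar. So again $v\parallel v'$ in $V/\langle y\rangle$.

In either situation $v'=\alpha v+\beta y$. As $v$ and $v'$ are not parallel, $\beta\ne0$, so $y\in\Lambda$.

**Step (b): two deletions suffice.** Assume (b). In $M\backslash e$, $x$ is not a loop, not in a parallel pair, and not a coloop, since $\{x,e\}$ contains no cocircuit of $M$. So $M\backslash e$ is 3-connected by Fact 1, and $M\backslash e\in\mathcal T$. The representations induced by $A$ and $A'$ on $M\backslash e$ agree on $M\backslash e\backslash x\in\mathcal T$, so by $(*)$ they are strictly equivalent. The elements of $M\backslash x\backslash e$ span $V$, because $e$ is not a coloop of $M\backslash x$. By Fact 2 the linear map involved is a scalar, so $v\parallel v'$, a contradiction.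

**Step (c): after two contractions, contract $x$ and delete $e$.** Assume (c).

*(c1) The line $\Lambda$ is spanned by $e$ and $f$.* In $M\backslash x/f$, $e$ is not a loop, because $e,f$ are not parallel. It is not a coloop or in a series pair, because the cocircuits of $M\backslash x/f$ are cocircuits of $M\backslash x$. As $M\backslash x/f/e\in\mathcal T$, the dual part of Fact 1 shows that $M\backslash x/f$ is 3-connected, so $M\backslash x/f\in\mathcal T$. Step (a) with $D=\emptyset$, applied to $y=e$ and to $y=f$, gives $e,f\in\Lambda$. So $\Lambda=\langle e,f\rangle$.

*(c2) Two representations of a smaller matroid that agree on a minor.* Let $P=M\backslash x/e/f$ and $K=M/x\backslash e$. Neither $v$ nor $v'$ is parallel to $f$, so $\langle v,f\rangle=\Lambda=\langle v',f\rangle$. Contracting $x$ and $f$ in $A$, contracting $x$ and $f$ in $A'$, and contracting $e$ and $f$ all mean passing to $V/\Lambda$. Hence $K/f=P$, and $A$ and $A'$ induce the same representation of $K/f=P$ in $V/\Lambda$.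

*(c3) The matroid $K$ is in $\mathcal T$.* By Fact 1 and $K/f=P\in\mathcal T$ we need that $f$ is not a loop, not a coloop and not in a series pair of $K$. It is not a loop, since $f$ and $x$ are not parallel in $M$. Suppose that it is a coloop or in a series pair. Then there is a cocircuit of $M$ that avoids $x$ and is contained in $\{e,f,g\}$ for some $g$. By size it equals $\{e,f,g\}$. It contains a cocircuit of $M\backslash x$, so by size it is a cocircuit of $M\backslash x$. Thus $E-\{x,e,f,g\}$ spans a hyperplane $H$ of $V$, and $e\notin H$. Moreover $E-\{e,f,g\}$ is a hyperplane of $M$, of the same rank as $E-\{x,e,f,g\}$, so $x\in\mathrm{cl}_M(E-\{x,e,f,g\})$. So $v,v'\in H\cap\Lambda$, which is 1-dimensional since $e\in\Lambda-H$. Hence $v\parallel v'$, a contradiction. So $K$ is 3-connected, $K\in\mathcal T$, and $|E(K)|<|E(M)|$. By (c2) and $(*)$, $A_K\sim A'_K$.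

*(c4) The equivalence in coordinates.* Write $V=\langle e\rangle\oplus\langle f\rangle\oplus W$. The vectors $v,v'$ lie in $\langle e,f\rangle$ and are not parallel to $f$, so after scaling
$$v=e-\lambda f,\qquad v'=e-\lambda'f,\qquad\lambda\ne\lambda'.$$
For $u\in E-\{x,e,f\}$ let $u=a_ue+b_uf+w_u$ with $w_u\in W$. Identify $V/\langle v\rangle$ with $\langle f\rangle\oplus W$ by $e\mapsto\lambda f$, and $V/\langle v'\rangle$ with the same space by $e\mapsto\lambda'f$. Then $A_K$ is $f\mapsto f$, $u\mapsto(b_u+\lambda a_u)f+w_u$, and $A'_K$ is the same with $\lambda'$ in place of $\lambda$. Since $A_K\sim A'_K$, there are a linear bijection $\theta$ of $\langle f\rangle\oplus W$ and nonzero scalars with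
$$\theta f=c_0f,\qquad\theta\bigl((b_u+\lambda a_u)f+w_u\bigr)=c_u\bigl((b_u+\lambda'a_u)f+w_u\bigr).$$
Modulo $f$, $\theta$ sends $w_u$ to $c_uw_u$. The vectors $w_u$ represent $P$ and span $W\cong V/\Lambda$, and $P$ is connected. By Fact 2 all $c_u$ are equal and $\theta$ is a scalar modulo $f$. Rescale $\theta$ so that all $c_u=1$. Then $\theta w=w+\ell(w)f$ for $w\in W$, with $\ell$ linear on $W$. Comparing the coefficients of $f$ gives, for all $u\in E-\{x,e,f\}$,
$$(c_0-1)b_u+(c_0\lambda-\lambda')a_u+\ell(w_u)=0. \tag{2}$$
If $c_0=1$, the coefficient of $a_u$ is $\lambda-\lambda'\ne0$; so the coefficients of $b_u$ and $a_u$ are not both zero. Hence (2) says that a nonzero linear functional on $V$ vanishes on $E-\{x,e,f\}$. So $\{e,f\}$ contains a cocircuit of $M\backslash x$, a contradiction.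

**Step (d): a contraction followed by a deletion.** Assume (d).

*(d1) Reduction to a triad.* If $M\backslash x\backslash f$ is 3-connected, then it is in $\mathcal T$, because it has the minor $M\backslash x\backslash f/e\in\mathcal T$; then Step (b), with $f$ in the role of $e$, gives a contradiction. So $M\backslash x\backslash f$ is not 3-connected. By the dual part of Fact 1, $e$ is a loop, a coloop or in a series pair of $M\backslash x\backslash f$. It is not a loop, and it is not a coloop since $\{e,f\}$ contains no cocircuit of $M\backslash x$. So there is a series pair $\{e,g\}$ of $M\backslash x\backslash f$. By size, $\{e,f,g\}$ is a cocircuit of $M\backslash x$. Put $E_0=E-\{x,e,f,g\}$. It spans a hyperplane $H$ of $V$, and $e,f,g\notin H$.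

*(d2) The line $\Lambda$ is spanned by $e$ and $g$.* Step (a) with $y=e$, $D=\emptyset$ gives $e\in\Lambda$. As $e,g$ are in series in $M\backslash x\backslash f$, we have $M\backslash x\backslash f/g\cong M\backslash x\backslash f/e\in\mathcal T$. So Step (a) with $y=g$, $D=\{f\}$ gives $g\in\Lambda$. Since $e,g$ are not parallel, $\Lambda=\langle e,g\rangle$. As $e\in\Lambda-H$, the intersection $\Lambda\cap H=\langle z\rangle$ is 1-dimensional.

*(d3) Neither $v$ nor $v'$ is in $H$.* We have $v\in H\iff x\in\mathrm{cl}_M(E_0)\iff v'\in H$. If both were in $H$, both would be parallel to $z$, a contradiction.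

*(d4) Two representations of $M/x\backslash e$ that agree when $f$ is deleted.* Project $V$ onto $H$ along any one of $v,v',e$; this realizes the quotient by that vector inside $H$. Elements of $E_0$ are fixed. The vector $g\in\Lambda$ goes to a multiple of $z$, and the multiple is nonzero because $g$ is not parallel to $v$, $v'$ or $e$. So the three projections of $E_0\cup\{g\}$ agree up to scaling the image of $g$. Therefore
$$P:=M/x\backslash e\backslash f=M\backslash x/e\backslash f\in\mathcal T,$$
and, after scaling $g$, $A$ and $A'$ induce the same representation of $M/x\backslash e\backslash f=P$ in $H$; it spans $H$.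

*(d5) The projections of $f$ agree.* Let $K=M/x\backslash e$, so $K\backslash f=P$. In $A_K$ and $A'_K$, $f$ is represented by its projections $f_v,f_{v'}$ onto $H$ from $v$ and from $v'$. These are nonzero since $f$ is not parallel to $v$ or $v'$. So $f$ is not a loop of $K$; it is not a coloop since $E_0$ spans $H$. If $f$ is parallel in $K$ to some element $h'$ of $P$, then $f_v$ and $f_{v'}$ are both parallel to the vector of $h'$ in the common representation of $P$, so $f_v\parallel f_{v'}$. If not, $K$ is 3-connected by Fact 1, so $K\in\mathcal T$; by $(*)$ the representations $A_K$ and $A'_K$ are strictly equivalent, and by Fact 2 applied to $P$ the linear map is a scalar. Again $f_v\parallel f_{v'}$.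

*(d6) Contradiction.* Let $w=f_v$. Then $w\in\langle f,v\rangle$, and $f_{v'}\parallel w$ gives $w\in\langle f,v'\rangle$. Since $w\in H$ and $f\notin H$, $w$ and $f$ are independent. So
$$\langle f,v\rangle=\langle f,w\rangle=\langle f,v'\rangle.$$
Hence $\Lambda=\langle f,w\rangle$ and $f\in\Lambda$. Now $\{e,f,g\}\subseteq\Lambda$ has rank 2, and its complement $E_0$ in $M\backslash x$ has rank $r(M)-1$. So
$$\lambda_{M\backslash x}(\{e,f,g\})=2+(r(M)-1)-r(M)=1.$$
As $M\backslash x/e\backslash f\in\mathcal T$ has at least 4 elements, $|E(M\backslash x)|\ge6$ and $|E_0|\ge3$. So $(\{e,f,g\},E_0)$ is a 2-separation of $M\backslash x$, a contradiction. $\square$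

**Lemma 7\*.** Let $\mathcal T$ and $M$ be as in the first two sentences of Lemma 7. Suppose that $M/x\in\mathcal T$, and that either $M/x/e\in\mathcal T$ for some $e$; or, for some $e,f$, $M/x\backslash e\in\mathcal T$ together with $M/x\backslash e\backslash f\in\mathcal T$ or $M/x\backslash e/f\in\mathcal T$. Then representations of $M$ that are strictly equivalent on $M/x$ are strictly equivalent.

*Proof.* Apply Lemma 7 to $M^*$ and $\{L^*:L\in\mathcal T\}$. By Section 2, representability, strict equivalence and induced representations are compatible with duality, so property $(*)$ is preserved; 3-connectedness and upward closure are preserved too. Deletion and contraction are exchanged. $\square$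

## 8. A minimal counterexample does not exist

We prove Theorem 1 for $q\ge3$. Let $M\in\mathcal S$ be a counterexample with $|E(M)|$ minimum. All smaller members of $\mathcal S$ are uniquely representable, so by Corollary 5 they have property $(*)$ for $\mathcal S$. By Lemma 3, $M\notin\mathcal N$. So Lemmas 7 and 7\* can be used with $\mathcal T=\mathcal S$. Let $A,A'$ be representations of $M$. We show that, after $A'$ is replaced by some $\sigma(A')$, they are strictly equivalent. Then the original representations are equivalent, which is the contradiction we want.

**Case 1: some $M/x$ is in $\mathcal S$.** By minimality $M/x$ is uniquely representable. Replacing $A'$ by a suitable $\sigma(A')$, we may assume that $A$ and $A'$ are strictly equivalent on $M/x$.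

*The base of the induction: $M/x\in\mathcal N$.* Then $M$ has rank 4. After row operations and scalings, $A$ has $x=(0,1)$ and $p\mapsto(p,f(p))$, and $A'$ has $x=(0,1)$ and $p\mapsto(p,g(p))$, with the same vectors $p\in F^3$, which represent $M/x$. So $M=M_f=M_g$ with $y=x$. If $f$ were linear, subtracting it would put all elements other than $x$ into the hyperplane $F^3\times0$, and $x$ would be a coloop of $M$. So $f$ is not linear, and Lemma 6 gives $g=cf+\ell$ with $c\ne0$. Hence $A\sim A'$.

*The descent: $M/x\notin\mathcal N$.* By Fact 4 there is $e$ with $M/x/e\in\mathcal S$ or $M/x\backslash e\in\mathcal S$. In the first situation Lemma 7\* gives $A\sim A'$. In the second, $M/x\backslash e\notin\mathcal N$: otherwise $M/x$, being 3-connected, would be simple of rank 3 with more than $q^2+2$ elements, so it would be in $\mathcal N$. So Fact 4 applied to $M/x\backslash e$ gives $f$ with $M/x\backslash e\backslash f\in\mathcal S$ or $M/x\backslash e/f\in\mathcal S$, and Lemma 7\* gives $A\sim A'$.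

**Case 2: no $M/z$ is in $\mathcal S$.** By Fact 4 some $M\backslash x$ is in $\mathcal S$. As before we may assume that $A$ and $A'$ are strictly equivalent on $M\backslash x$.

*The easy descents.* If $M\backslash x\in\mathcal N$, then $M$ is simple of rank 3 with at least $q^2+2$ elements, so $M\in\mathcal N$, a contradiction. So $M\backslash x\notin\mathcal N$, and Fact 4 gives $e$ with $M\backslash x\backslash e\in\mathcal S$ or $M\backslash x/e\in\mathcal S$. In the first situation Lemma 7(b) gives $A\sim A'$. In the second, if $M\backslash x/e\notin\mathcal N$, Fact 4 gives $f$ with $M\backslash x/e/f\in\mathcal S$ or $M\backslash x/e\backslash f\in\mathcal S$, and Lemma 7(c) or (d) gives $A\sim A'$.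

*What remains: the sliding point.* We are left with $N_0:=M\backslash x/e\in\mathcal N$. In $M/e$ the element $x$ is not a loop. Suppose that $x$ is in no parallel pair of $M/e$. Then $M/e$ is simple, since $M/e\backslash x=N_0$ is simple; it has rank 3, since $x$ is not a coloop of $M/e$; and it has at least $q^2+2$ elements. So $M/e\in\mathcal N\subseteq\mathcal S$, contrary to the case assumption. Hence $x$ is parallel in $M/e$ to some $p_0\in E(N_0)$.

We may assume that $A$ and $A'$ agree on $M\backslash x$, with $e=(0,1)$ and $p\mapsto(p,\phi(p))$ for $p\in E(N_0)$, and, after scaling, that
$$x\mapsto(p_0,b)\ \text{ in }A,\qquad x\mapsto(p_0,b')\ \text{ in }A'.$$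
This is the configuration of Section 5, and $M/e$ gives no information on $b$. So we delete $p_0$ instead, and let $x$ take its place. Let $\phi_1$ and $\phi_1'$ be obtained from $\phi$ by changing the value at $p_0$ to $b$ and to $b'$. Then $M\backslash p_0$, with $x$ relabelled $p_0$ and $e$ relabelled $y$, equals both $M_{\phi_1}$ and $M_{\phi_1'}$.

*Check the hypothesis of Lemma 6.* Suppose that $\phi=\ell$ on $E(N_0)-p_0$ for a linear $\ell$. Then the functional $(u,s)\mapsto s-\ell(u)$ on $F^4$ vanishes on all elements of $M\backslash x$ except possibly $e$ and $p_0$, and it is not zero. So $\{e,p_0\}$ contains a cocircuit of $M\backslash x$, a contradiction. So $\phi$ is not linear on $E(N_0)-p_0$, and in particular $\phi_1$ is not linear.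

*Conclude $b=b'$.* By Lemma 6, $\phi_1'=c\phi_1+\ell$ with $c\neq0$ and $\ell$ linear. On $E(N_0)-p_0$ both $\phi_1$ and $\phi_1'$ equal $\phi$, so $(1-c)\phi=\ell$ there. If $c\ne1$, then $\phi$ would be linear on $E(N_0)-p_0$. So $c=1$, and $\ell$ vanishes on $E(N_0)-p_0$. This set has at least $q^2+1>q+1$ points, so it spans $F^3$ and $\ell=0$. Hence $b=b'$, and $A\sim A'$.

In every case $A\sim A'$ after the automorphism, a contradiction. This proves the first sentence of Theorem 1. The second follows because $\mathrm{PG}(2,q)\in\mathcal N$. $\blacksquare$

## 9. Strict classes, sharpness in the rank, and sets of $2q+2$ points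

We prove Theorem 2, now for all $q$ as stated in each part.

**Part 1.** If $q=2$, all representations of a binary matroid are strictly equivalent and $h=1$, so the statement holds. Let $q\ge3$ and $M\in\mathcal S$. By Theorem 1 and Corollary 5, $M$ has property $(*)$ for $\mathcal S$; this is the first claim. For the second, let $A$ be a representation of $M$. Every representation is strictly equivalent to some $\sigma(A)$. If $\sigma(A)\sim\tau(A)$, then $\tau^{-1}\sigma(A)\sim A$, so $\sigma=\tau$ by Lemma 4. As $F=\mathrm{GF}(p^h)$ has exactly $h$ automorphisms, there are exactly $h$ strict classes. $\square$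

By duality the same results hold for $M^*$, that is, for 3-connected $\mathrm{GF}(q)$-representable matroids with a minor $N^*$, $N\in\mathcal N$.

**Part 2.** For $k\ge2$, $\mathrm{PG}(k,q)$ has $\mathrm{PG}(2,q)$ as a restriction, so Theorem 1 applies. For $q\le4$, all 3-connected $\mathrm{GF}(q)$-representable matroids are uniquely representable, by Brylawski–Lucas for $q\le 3$ and Kahn for $q=4$.

Let $k=1$ and $q\ge5$. The statement fails for $M=\mathrm{PG}(1,q)=U_{2,q+1}$ itself. Up to column scalings, its representations correspond to the $(q+1)!$ bijections $E\to\mathrm{PG}(1,q)$, and equivalence corresponds to the action of $\mathrm{P\Gamma L}(2,q)$ on them. The action is free, since a group element that fixes every point of $\mathrm{PG}(1,q)$ is the identity. The group has order $hq(q^2-1)$. So the number of equivalence classes is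
$$\frac{(q+1)!}{hq(q^2-1)}=\frac{(q-2)!}{h}.$$
This exceeds 1, because $(q-2)!\ge(q-2)(q-3)\ge2(q-2)>\log_2q\ge h$. For $q=5$ it is $6$, as computed in Section 4. $\square$

**Part 3.** Let $q\ge5$. Let $N$ be the restriction of $\mathrm{PG}(2,q)$ to the $2q+2$ points
$$w=(1,0,0),\quad a_s=(s,1,0),\quad b_s=(s,0,1)\ (s\in F),\quad o=(0,1,-1).$$

*The lines with at least 3 points.* Two of them are $\{w\}\cup\{a_s:s\in F\}$ and $\{w\}\cup\{b_s:s\in F\}$, which are full lines of the plane and meet in $w$. Any other line meets each of these two in one point, so it has at most 3 points of $N$, and it has 3 only if it contains $o$ and does not pass through $w$. The line through $o$ and $a_s$ contains $a_s-o=(s,0,1)=b_s$. So the remaining lines with at least 3 points are exactly the sets $\{o,a_s,b_s\}$, $s\in F$.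

*$N$ is 3-connected.* It has $2q+2$ points, and two lines, or a point and a line, cover at most $2q+1$ points of the plane. The argument of Fact 3 applies.

*$N$ is not uniquely representable.* Let $\pi$ be any permutation of $F$. Fixing $w,o$ and sending $a_s\mapsto a_{\pi(s)}$, $b_s\mapsto b_{\pi(s)}$ preserves the list of lines above. A simple rank-3 matroid is determined by its lines with at least 3 points, so this map is an automorphism of $N$, and it gives another representation of $N$. If it is equivalent to the original one, then some collineation induced by a semilinear map fixes $w$ and maps $a_s\mapsto a_{\pi(s)}$ for all $s$. Restricting the semilinear map to the span of $w$ and the $a_s$, and using that it fixes the point $w$, we get $\pi(s)=\alpha\sigma(s)+\beta$ for some $\alpha\ne0$, some $\beta$ and some automorphism $\sigma$. There are at most $hq(q-1)$ such permutations, and $hq(q-1)<q!$ because $h<(q-2)!$ by the estimate in Part 2. So some $\pi$ gives a representation that is not equivalent to the original. $\square$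

The argument does not determine where, between $2q+3$ and $q^2+2$ points, the exact threshold lies.
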